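# Filter limits of continuous functions and the dimension of the space

## 1. Repairing the indicator of a countable dense set

Let $A\subseteq 2^\omega$ be the set of binary sequences that are eventually $0$. Both $A$ and its complement are dense, so $1_A$ is continuous nowhere. It is not even a pointwise limit of a sequence $(f_n)$ of continuous functions. Such a limit would give
$$A=\{1_A>\tfrac12\}=\bigcup_{q\in\mathbb Q,\,q>1/2}\ \bigcup_m\ \bigcap_{n\ge m}\{f_n\ge q\},$$
an $F_\sigma$ set, and in the same way $2^\omega\setminus A=\{1_A<\frac12\}$ would be $F_\sigma$. Then $A$ and $2^\omega\setminus A$ would be two disjoint dense $G_\delta$ sets, against Baire's theorem.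

On finitely many points, however, approximating $1_A$ is trivial. Take $E=\{000\ldots,\ 111\ldots,\ 010101\ldots\}$. Only the first point is in $A$. Write $N_s=\{e\in2^\omega: s\subset e\}$ for a finite binary string $s$. The clopen set $C=N_{00}$ contains the first point and misses the other two, so the continuous function $1_C$ agrees with $1_A$ on $E$. The same works for every finite $E$: choose $m$ such that the points of $E$ have distinct restrictions to $m$, and let $C$ be the union of the sets $N_{e|_m}$, $e\in E\cap A$.

No sequence of clopen sets handles all points in the usual sense of limit, but we may change what "for most indices" means. Let $\mathcal T$ be the countable set of all clopen subsets of $2^\omega$, and put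
$$U_E=\{C\in\mathcal T: C\cap E=A\cap E\},\qquad \mathcal F_A=\{Y\subseteq\mathcal T:\ U_E\subseteq Y\text{ for some finite }E\subseteq2^\omega\}.\tag{1}$$
We have just seen that $U_E\neq\emptyset$, and clearly $U_E\cap U_{E'}=U_{E\cup E'}$. So $\mathcal F_A$ is a filter not containing $\emptyset$. For each $y\in2^\omega$ the set of $C$ with $1_C(y)=1_A(y)$ is $U_{\{y\}}\in\mathcal F_A$. In this sense $1_C\to1_A$ at every point along $\mathcal F_A$.

Nothing about $A$ was used: for *every* $A\subseteq2^\omega$, the function $1_A$ is a limit of continuous functions along $\mathcal F_A$. But we used the clopen sets of $2^\omega$. Now keep the filter $\mathcal F_A$, which is just a filter on a countable set, and replace $2^\omega$ by $[0,1]$, or by $[0,1]^\omega$. We may assign to the indices $C\in\mathcal T$ any continuous functions $f_C$ on the new space. There are no nontrivial clopen sets to help us. Which functions are limits along $\mathcal F_A$ now? Does the filter only see Borel complexity, or does it also see the shape of the space?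

## 2. Analytic filters, their ranks, and the removal of zero-dimensionality

All filters are proper filters on $\omega$, or on a countably infinite set such as $\mathcal T$, identified with $\omega$ by a bijection. A filter is a subset of $\mathcal P(\omega)\approx2^\omega$; it is $\Sigma^1_1$ (analytic) if it is an analytic subset of $2^\omega$.

**Definition (filter limits).** For $f_n,f:X\to\mathbb R$ write $f=\lim_{\mathcal F}f_n$ if for every $x\in X$ and every neighborhood $V$ of $f(x)$ we have $\{n:f_n(x)\in V\}\in\mathcal F$. For a topological space $X$, $\mathcal C_{\mathcal F}(X)$ is the set of all $f$ on $X$ of the form $\lim_{\mathcal F}f_n$ with $f_n:X\to\mathbb R$ continuous.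

Restricting $f_n$ to a subspace shows that $f\in\mathcal C_{\mathcal F}(X)$ implies $f|_Z\in\mathcal C_{\mathcal F}(Z)$ for $Z\subseteq X$.

**Definition (Borel classes).** For $X$ Polish and $\xi<\omega_1$, $\mathcal B_\xi(X)$ is the set of $f:X\to\mathbb R$ with $f^{-1}(U)\in\Sigma^0_{1+\xi}(X)$ for all open $U\subseteq\mathbb R$.

So $\mathcal B_0(X)$ is the set of continuous functions, and $1_B\in\mathcal B_\xi(X)$ iff $B\in\Delta^0_{1+\xi}(X)$. The indicator of Section 1 is in $\mathcal B_2(2^\omega)\setminus\mathcal B_1(2^\omega)$. The classes $\mathcal B_\xi(2^\omega)$ strictly increase with $\xi$: if $D\in\Sigma^0_{1+\xi}\setminus\Pi^0_{1+\xi}$, then $1_D\in\mathcal B_{\xi+1}\setminus\mathcal B_\xi$. We use the Lebesgue–Hausdorff–Banach theorem in this form: on a Polish space, functions in $\mathcal B_1$ are exactly the pointwise limits of sequences of continuous functions, and functions in $\mathcal B_2$ are pointwise limits of sequences from $\mathcal B_1$.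

Three filters can be computed by hand.

* If $n_0\in\bigcap\mathcal F$, then every set $\{n:f_n(x)\in V\}\in\mathcal F$ contains $n_0$. So $\lim_{\mathcal F}f_n=f_{n_0}$ whenever the limit exists, and $\mathcal C_{\mathcal F}(X)=\mathcal B_0(X)$.
* For the filter of cofinite sets, $\mathcal C_{\mathcal F}(X)=\mathcal B_1(X)$ for Polish $X$, by Lebesgue–Hausdorff–Banach.
* On $\omega\times\omega$, let $Y\in\mathcal F$ iff for all but finitely many $k$, for all but finitely many $j$, $(k,j)\in Y$. If $f=\lim_kf_k$ and $f_k=\lim_jf_{k,j}$, then $f=\lim_{\mathcal F}f_{k,j}$, so $\mathcal B_2(X)\subseteq\mathcal C_{\mathcal F}(X)$. Conversely, if $f=\lim_{\mathcal F}f_{k,j}$, then $f(x)>a$ iff there are a rational $a'>a$ and a $k_0$ such that for all $k\ge k_0$ there are infinitely many $j$ with $f_{k,j}(x)>a'$. (For the direction from right to left: $f(x)<a'$ would give $\{(k,j):f_{k,j}(x)<a'\}\in\mathcal F$, which is impossible; so $f(x)\ge a'>a$.) This is a countable union of $G_\delta$ conditions, so $\{f>a\}\in\Sigma^0_3$, and likewise $\{f<a\}$. Hence $\mathcal C_{\mathcal F}(X)=\mathcal B_2(X)$.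

**Theorem A (known).** For any $\Sigma^1_1$ filter $\mathcal F$ there is a countable ordinal $\xi$, called the *rank* of $\mathcal F$, such that for every zero-dimensional Polish space $X$, $\mathcal C_{\mathcal F}(X)$ is precisely $\mathcal B_\xi(X)$.

The rank is unique because the classes on $2^\omega$ are distinct. The examples have ranks $0$, $1$, $2$, and for them equality holds on all Polish spaces. The problem, taken from "Filter descriptive classes of Borel functions", is the following conjecture.

**Conjecture.** For every $\Sigma^1_1$ filter $\mathcal F$ of rank $\xi$ and every Polish space $X$, $\mathcal C_{\mathcal F}(X)=\mathcal B_\xi(X)$.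

The filters of Section 1 fit into this frame.

**Lemma 1.** If $A\subseteq2^\omega$ is Borel, then $\mathcal F_A$ is a $\Sigma^1_1$ filter, and its rank $\xi$ satisfies $A\in\Delta^0_{1+\xi}$. In particular $A\notin\Delta^0_3$ implies $\xi\ge3$.

*Proof.* We have $Y\in\mathcal F_A$ iff
$$\exists k\ \exists e\in(2^\omega)^k\ \forall C\in\mathcal T\ \big[(\exists i\ 1_C(e_i)\ne1_A(e_i))\text{ or }C\in Y\big].$$
For each $k$ the part after $\exists e$ is a countable intersection of Borel conditions on $(e,Y)$. So $\mathcal F_A$ is a countable union of projections of Borel sets, hence analytic. By Section 1, $1_A=\lim_{\mathcal F_A}1_C\in\mathcal C_{\mathcal F_A}(2^\omega)=\mathcal B_\xi(2^\omega)$, i.e. $A\in\Delta^0_{1+\xi}$. If $\xi\le2$, this says $A\in\Delta^0_3$. $\square$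

**Definition (separators).** A set $S$ *separates* $A$ from $B$ in $L$ if $S$ is closed in $L$ and $L\setminus S=U\sqcup V$ with $U,V$ disjoint, open in $L$, $A\subseteq U$, $B\subseteq V$.

In $[0,1]$ the set $\{\frac12\}$ separates $\{0\}$ from $\{1\}$; in $\{0,1\}$ the empty set does.

**Definition (strong infinite-dimensionality).** A compact metrizable $T$ is *strongly infinite-dimensional* if there are pairs $(A_i,B_i)_{i\in\omega}$ of disjoint closed subsets of $T$ such that $\bigcap_iS_i\ne\emptyset$ whenever each $S_i$ separates $A_i$ from $B_i$ in $T$.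

For a finite analog, the square $[0,1]^2$ has two such pairs, its opposite sides: a separator of left from right always meets a separator of bottom from top. We prove this for all cubes, including $[0,1]^\omega$, in Lemma 7. Here are the results of the talk.

**Theorem 1.** There is a $\Sigma^0_3$ set $B\subseteq[0,1]^\omega$ such that $1_B\notin\mathcal C_{\mathcal F_A}([0,1]^\omega)$ for every $A\subseteq2^\omega$. If $A$ is Borel and not $\Delta^0_3$, then $\mathcal F_A$ is a $\Sigma^1_1$ filter of rank $\xi\ge3$, while $1_B\in\mathcal B_3([0,1]^\omega)\subseteq\mathcal B_\xi([0,1]^\omega)$. So the conjecture is false.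

**Theorem 2.** Let $\mathcal F$ be a $\Sigma^1_1$ filter of rank $\xi$ and $X$ Polish.

* (a) Always $\mathcal C_{\mathcal F}(X)\subseteq\mathcal B_\xi(X)$.
* (b) $\mathcal C_{\mathcal F}(X)=\mathcal B_\xi(X)$ if $X$ is a countable union of closed finite-dimensional subsets (in particular if $\dim X<\infty$).
* (c) $\mathcal C_{\mathcal F}(X)=\mathcal B_\xi(X)$ for all Polish $X$ if $\xi\le2$.
* (d) For every $3\le\eta<\omega_1$ there is a $\Sigma^1_1$ filter of rank exactly $\eta$ such that $\mathcal C_{\mathcal F}(X)\subsetneq\mathcal B_\eta(X)$ for every Polish $X$ containing a strongly infinite-dimensional compact set.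

For ranks $\ge3$, spaces lying between (b) and (d) are not settled here.

We call $\mathcal F$ *free* if $\bigcap\mathcal F=\emptyset$.

**Lemma 2.** If a $\Sigma^1_1$ filter $\mathcal F$ is not free, then its rank is $0$ and $\mathcal C_{\mathcal F}(X)=\mathcal B_0(X)$ for all $X$. If it is free, it contains all cofinite sets, $\mathcal B_1(X)\subseteq\mathcal C_{\mathcal F}(X)$ for all Polish $X$, and the rank is at least $1$.

*Proof.* The first part is the first example above. If $\mathcal F$ is free, then for each $n$ some $Y\in\mathcal F$ omits $n$, so $\omega\setminus\{n\}\in\mathcal F$, and finite intersections give all cofinite sets. Hence ordinary limits are $\mathcal F$-limits, and Lebesgue–Hausdorff–Banach gives $\mathcal B_1(X)\subseteq\mathcal C_{\mathcal F}(X)$. Applied to $X=2^\omega$, this makes the rank at least $1$. $\square$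

## 3. The inclusion $\mathcal C_{\mathcal F}(X)\subseteq\mathcal B_\xi(X)$ by pulling back to $\omega^\omega$

Only zero-dimensional spaces are covered by Theorem A, so the first thing to try is to move from $X$ to such a space. Every nonempty Polish $X$ has a continuous open surjection $\pi:\omega^\omega\to X$ (Kechris, *Classical Descriptive Set Theory*, 7.14).

**Lemma 3.** Let $\pi:\omega^\omega\to X$ be a continuous open surjection onto a Polish space and $G\subseteq X$. If $\pi^{-1}(G)\in\Sigma^0_\alpha$, then $G\in\Sigma^0_\alpha$.

*Proof.* The plan is to push Borel sets forward by a category quantifier over the fibers, which are nonempty closed subsets of $\omega^\omega$ and hence Polish. For Borel $S\subseteq\omega^\omega$ and open $O\subseteq\omega^\omega$ put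
$$S^O=\{x\in X: S\cap O\cap\pi^{-1}(x)\text{ is nonmeager in }\pi^{-1}(x)\}.$$

**Step 1 (rules for $S^O$).** This step computes $S^O$ for open sets, unions and complements. If $S$ is open, then $S\cap O\cap\pi^{-1}(x)$ is open in the fiber, hence nonmeager iff nonempty; so $S^O=\pi(S\cap O)$, which is open. Clearly $(\bigcup_nS_n)^O=\bigcup_nS_n^O$. Let $(O_n)$ be a countable base of $\omega^\omega$. We claim
$$(\omega^\omega\setminus S)^O=\bigcup_{O_n\subseteq O}\big(\pi(O_n)\setminus S^{O_n}\big).\tag{2}$$
If $O_n\subseteq O$, $x\in\pi(O_n)$ and $S\cap O_n\cap\pi^{-1}(x)$ is meager in the fiber, then $(O_n\setminus S)\cap\pi^{-1}(x)$ is nonmeager, since $O_n\cap\pi^{-1}(x)$ is nonempty and open in a Polish space. So $x$ is in the left side. Conversely, let $Z=(O\setminus S)\cap\pi^{-1}(x)$ be nonmeager. By the Baire property there is a relatively open nonempty $W\subseteq\pi^{-1}(x)$ with $Z\,\triangle\,W$ meager. Then $W\cap O\ne\emptyset$, since otherwise $W\cap Z=\emptyset$ and $W$ would be meager. Choose $O_n\subseteq O$ with $\emptyset\neq O_n\cap\pi^{-1}(x)\subseteq W$. Then $S\cap O_n\cap\pi^{-1}(x)\subseteq W\setminus Z$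 is meager, so $x\in\pi(O_n)\setminus S^{O_n}$.

**Step 2 (induction).** We show that $S\in\Sigma^0_\alpha$ implies $S^O\in\Sigma^0_\alpha$ for all open $O$. For $\alpha=1$ this is Step 1. For $\alpha>1$ write $S=\bigcup_n(\omega^\omega\setminus S_n)$ with $S_n\in\Sigma^0_{\alpha_n}$, $\alpha_n<\alpha$. By (2), $S^O$ is a countable union of intersections of an open set with the complement of a set $S_n^{O_m}\in\Sigma^0_{\alpha_n}$, hence is $\Sigma^0_\alpha$.

**Step 3 (conclusion).** It remains to recover $G$. Each fiber is contained in $\pi^{-1}(G)$ or disjoint from it, and is nonmeager in itself. So $G=(\pi^{-1}(G))^{\omega^\omega}\in\Sigma^0_\alpha$. $\square$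

**Proof of Theorem 2(a).** Let $X\neq\emptyset$ and $f=\lim_{\mathcal F}f_n$ with $f_n$ continuous on $X$. Then $f\circ\pi=\lim_{\mathcal F}f_n\circ\pi\in\mathcal C_{\mathcal F}(\omega^\omega)=\mathcal B_\xi(\omega^\omega)$ by Theorem A. For open $U\subseteq\mathbb R$, $\pi^{-1}(f^{-1}(U))\in\Sigma^0_{1+\xi}$, so $f^{-1}(U)\in\Sigma^0_{1+\xi}$ by Lemma 3. $\square$

For the other inclusion the same device stops at once. If $f\in\mathcal B_\xi(X)$, then $f\circ\pi=\lim_{\mathcal F}g_n$ with $g_n$ continuous on $\omega^\omega$, but $g_n$ need not be constant on the fibers of $\pi$, so it defines no function on $X$. Instead of a zero-dimensional space above $X$, we now use zero-dimensional spaces inside $X$.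

## 4. Finite dimension: zero-dimensional slices and medians

Start with $X=[0,1]$, a free filter $\mathcal F$ of rank $\xi$, and $f\in\mathcal B_\xi([0,1])$. Choose five pairwise disjoint countable dense sets $Q_1,\dots,Q_5\subseteq[0,1]$. Each $Z_i=[0,1]\setminus Q_i$ is a zero-dimensional Polish space, so Theorem A gives continuous $g^i_n$ on $Z_i$ with $f|_{Z_i}=\lim_{\mathcal F}g^i_n$. Every point lies in at least four of the $Z_i$. Each $g^i_n$ will extend to a continuous $f^i_n$ on $[0,1]$, at the price of keeping the old values only on a closed set $C^i_n$, and these closed sets can be arranged so that each point is in at least four of them. At a given $x$ at least three indices $i$ are good in both senses. If three of five numbers lie in an interval $V$, so does their median. Hence the medians of $f^1_n,\dots,f^5_n$ converge to $f$ along $\mathcal F$. Here is the general version.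

**Lemma 4.** Let $\mathcal F$ be a free $\Sigma^1_1$ filter of rank $\xi$ and $X$ a finite-dimensional Polish space. Then $\mathcal B_\xi(X)\subseteq\mathcal C_{\mathcal F}(X)$.

*Proof.*

**Step 1 (slices).** We find finitely many zero-dimensional Polish subspaces such that every point misses only a few. By the Menger–Nöbeling theorem we may assume $X\subseteq[0,1]^D$ with $D\ge1$. Let $N=4D+1$, let $Q_1,\dots,Q_N\subseteq[0,1]$ be pairwise disjoint countable dense sets, and $Z_i=X\cap([0,1]\setminus Q_i)^D$. Each $Z_i$ is $G_\delta$ in $X$, so Polish, and zero-dimensional as a subspace of a finite product of zero-dimensional spaces. If $x\notin Z_i$, some coordinate of $x$ is in $Q_i$; as each coordinate lies in at most one $Q_i$, each $x\in X$ misses at most $D$ of the $Z_i$.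

**Step 2 (locally constant approximations on open sets).** We make the approximations on $Z_i$ extendable. Let $f\in\mathcal B_\xi(X)$. By Theorem A, $f|_{Z_i}=\lim_{\mathcal F}g^i_n$ with $g^i_n$ continuous on $Z_i$. By zero-dimensionality and the Lindelöf property, $Z_i$ is partitioned into countably many nonempty relatively clopen sets $W$ on which $g^i_n$ oscillates by at most $1/(n+1)$. Replace $g^i_n$ by a function constant on each $W$, changing it by at most $1/(n+1)$. Since $\mathcal F$ contains the cofinite sets, the limit is unchanged. The sets
$$\{x\in X:d(x,W)<d(x,Z_i\setminus W)\}\qquad(d(x,\emptyset)=\infty)$$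
are open and contain the corresponding $W$. They are pairwise disjoint: for $W\ne W'$ we have $W'\subseteq Z_i\setminus W$ and vice versa, so a common point would satisfy $d(x,W)<d(x,W')<d(x,W)$. So $g^i_n$ extends to a locally constant function, still called $g^i_n$, on an open $O^i_n\supseteq Z_i$.

**Step 3 (global continuous functions).** We pass from $O^i_n$ to $X$. Fix $n$. The sets $\bigcap_{i\in J}O^i_n$ with $|J|=N-D$ form a finite open cover of $X$ by Step 1. Shrink it to a closed cover $(S_J)$ with $S_J\subseteq\bigcap_{i\in J}O^i_n$, and let $C^i_n=\bigcup_{J\ni i}S_J$. This is a closed set contained in $O^i_n$, and each $x$ is in at least $N-D$ of the sets $C^1_n,\dots,C^N_n$. By Tietze, let $f^i_n:X\to\mathbb R$ be a continuous extension of $g^i_n|_{C^i_n}$. Let $f_n$ be the median of $f^1_n,\dots,f^N_n$, which is continuous.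

**Step 4 (convergence).** We check $f=\lim_{\mathcal F}f_n$. Let $x\in X$ and let $V$ be an open interval containing $f(x)$. The set $S=\bigcap\{\{n:g^i_n(x)\in V\}:x\in Z_i\}$ is in $\mathcal F$. For $n\in S$ at least $(N-D)+(N-D)-N=N-2D=2D+1=(N+1)/2$ indices $i$ satisfy $x\in Z_i\cap C^i_n$. For these, $f^i_n(x)=g^i_n(x)\in V$. A majority of the $N$ values is in the interval $V$, so the median $f_n(x)$ is in $V$. $\square$

The number $4D+1$ is the least for which this count works: $N-2D\ge(N+1)/2$ iff $N\ge4D+1$.

**Lemma 5.** Let $\mathcal F$ be a free filter, $X$ Polish, $f:X\to\mathbb R$.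

1. If every point of $X$ has an open neighborhood $U$ with $f|_U\in\mathcal C_{\mathcal F}(U)$, then $f\in\mathcal C_{\mathcal F}(X)$.
2. If $U\subseteq X$ is open, $K\subseteq U$ is closed in $U$, $f|_K\in\mathcal C_{\mathcal F}(K)$ and $f|_{U\setminus K}\in\mathcal C_{\mathcal F}(U\setminus K)$, then $f|_U\in\mathcal C_{\mathcal F}(U)$.

*Proof.* For 1, take a locally finite partition of unity $(\varphi_U)$ with $\operatorname{supp}\varphi_U\subseteq U$, indexed by a cover by such $U$, and let $f|_U=\lim_{\mathcal F}f^U_n$. The function $\varphi_Uf^U_n$, extended by $0$, is continuous on $X$, and so is $\sum_U\varphi_Uf^U_n$. At a point $x$ this is a finite convex combination, with coefficients independent of $n$, of values $f^U_n(x)$ converging to $f(x)$ along $\mathcal F$.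

For 2, let $f|_K=\lim_{\mathcal F}f^K_n$ and $f|_{U\setminus K}=\lim_{\mathcal F}f^{U\setminus K}_n$. If $K=\emptyset$ there is nothing to prove. Extend $f^K_n$ continuously to $U$. Take continuous $\psi_n:U\to[0,1]$ equal to $0$ where $d(\cdot,K)\le\frac1{n+2}$ and to $1$ where $d(\cdot,K)\ge\frac2{n+2}$. Then $\psi_nf^{U\setminus K}_n+(1-\psi_n)f^K_n$ is continuous on $U$ (the first summand is $0$ near $K$). At $x\in K$ it equals $f^K_n(x)$ for all $n$. At $x\in U\setminus K$ it equals $f^{U\setminus K}_n(x)$ for all large $n$, and $\mathcal F$ contains the cofinite sets. $\square$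

**Proof of Theorem 2(b).** If $\mathcal F$ is not free, Lemma 2 gives equality. So let $\mathcal F$ be free. By (a) we need $\mathcal B_\xi(X)\subseteq\mathcal C_{\mathcal F}(X)$. Let $X=\bigcup_kX_k$ with $X_k$ closed and finite-dimensional, $f\in\mathcal B_\xi(X)$, and let $G$ be the union of all open $U\subseteq X$ with $f|_U\in\mathcal C_{\mathcal F}(U)$. By Lemma 5(1), $f|_G\in\mathcal C_{\mathcal F}(G)$. Suppose $Y=X\setminus G\ne\emptyset$. By Baire's theorem in $Y=\bigcup_k(Y\cap X_k)$ there are an open $U\subseteq X$ and a $k$ with $\emptyset\ne U\cap Y\subseteq X_k$. Then $U\cap Y$ is a finite-dimensional Polish space, so $f|_{U\cap Y}\in\mathcal C_{\mathcal F}(U\cap Y)$ by Lemma 4. Since $U\setminus Y\subseteq G$, also $f|_{U\setminus Y}\in\mathcal C_{\mathcal F}(U\setminus Y)$. By Lemma 5(2), $f|_U\in\mathcal C_{\mathcal F}(U)$, so $U\subseteq G$, a contradiction. So $G=X$. $\square$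

In the Hilbert cube the argument breaks in Step 1. With disjoint sets $Q_1,\dots,Q_N$ and $Z_i=([0,1]\setminus Q_i)^\omega$, a point whose first $N$ coordinates lie in $Q_1,\dots,Q_N$ respectively misses *every* $Z_i$. There is no majority to vote. The rest of the talk shows that for ranks $\ge3$ this is a genuine obstacle.

## 5. A $\Sigma^0_3$ set that splits every nondegenerate continuum

A *continuum* is a nonempty compact connected metrizable space; it is *nondegenerate* if it has more than one point. The function that will fail to be a limit is the indicator of a set $B$ such that $B$ and its complement meet every nondegenerate continuum. In $[0,1]$ one can take $B=\mathbb Q\cap[0,1]$. In $[0,1]^2$ the set $\{x:x_0\in\mathbb Q\}$ does not work, because it contains the vertical segment $\{0\}\times[0,1]$. The remedy is to look at the first coordinate that is not constant on the given continuum, and to let a point of that coordinate's axis code the continuum itself.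

**Lemma 6.** There is a $\Sigma^0_3$ set $B\subseteq X:=[0,1]^\omega$ such that both $B$ and $X\setminus B$ meet every nondegenerate continuum $K\subseteq X$.

*Proof.* Every nonempty compact $L\subseteq X$ has a lexicographically least element: minimize the coordinates successively. For example, the least element of $\{x\in X:x_0+x_1=1\}$ is $(0,1,0,0,\dots)$.

**Step 1 (coding).** We assign codes to all compact sets. Let $\mathcal K$ be the compact metrizable hyperspace of nonempty compact subsets of $X$. For rationals $0\le r<s\le1$ and $b\in\{0,1\}$ choose pairwise disjoint Cantor sets $C^b_{rs}\subseteq(r,s)$. This is possible inductively, since $(r,s)$ minus finitely many Cantor sets is a nonempty open set. Choose continuous surjections $\theta^b_{rs}:C^b_{rs}\to\mathcal K$ with all fibers infinite: identify $C^b_{rs}$ with $2^\omega\times2^\omega$ and compose the first projection with a continuous surjection $2^\omega\to\mathcal K$. Let $E^{i,b}_{rs}$ be the set of $x\in X$ such that $x_i\in C^b_{rs}$, $x\in\theta^b_{rs}(x_i)$, and $x$ is the lexicographically least element of $\{y\in\theta^b_{rs}(x_i):y_j=x_j\ \forall j\le i\}$.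 Put $E^{i,b}=\bigcup_{r,s}E^{i,b}_{rs}$.

**Step 2 (three properties).** These are what the construction was made for.

1. $E^{i,0}\cap E^{i,1}=\emptyset$, because the Cantor sets are disjoint.
2. Two points of $E^{i,b}$ that agree in all coordinates $\le i$ are equal. Their common $i$-th coordinate lies in exactly one $C^b_{rs}$, so both are the least element of the same set.
3. If $K$ is a nondegenerate continuum and $i$ is the least coordinate not constant on $K$, then $K\cap E^{i,b}$ is infinite for $b=0,1$. Indeed $\{x_i:x\in K\}$ is a nondegenerate interval; choose rationals $r<s$ with $[r,s]$ inside it. For each of the infinitely many $z\in C^b_{rs}$ with $\theta^b_{rs}(z)=K$, the set $\{y\in K:y_i=z\}$ is nonempty and compact; let $x$ be its lexicographic minimum. Since coordinates below $i$ are constant on $K$, this set is $\{y\in K:y_j=x_j\ \forall j\le i\}$, so $x\in E^{i,b}_{rs}$. Different $z$ give different $x$.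

**Step 3 (the set).** We now give priority to the smaller coordinate. Put
$$B^b=\bigcup_i\Big(E^{i,b}\setminus\bigcup_{j<i}(E^{j,0}\cup E^{j,1})\Big),\qquad B=B^1.$$
If $x\in B^0\cap B^1$ through indices $i$ and $i'$, then $i=i'$ contradicts property 1, and $i\ne i'$ contradicts the removal of the smaller index. So $B^0\cap B^1=\emptyset$. Let $K,i$ be as in property 3. For $j<i$ any two points of $K\cap E^{j,c}$ agree in all coordinates $\le j$, so $|K\cap E^{j,c}|\le1$ by property 2. Hence removing them from the infinite set $K\cap E^{i,b}$ leaves a nonempty set, and $K\cap B^b\ne\emptyset$ for $b=0,1$. Since $B^0\subseteq X\setminus B$, both $B$ and $X\setminus B$ meet $K$.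

**Step 4 (complexity).** We show $B\in\Sigma^0_3$. The condition "$x_i\in C^b_{rs}$ and $x\in\theta^b_{rs}(x_i)$" is closed. Minimality says that for all $n>i$ and $k\ge1$ there is no $y\in\theta^b_{rs}(x_i)$ with $y_j=x_j$ for $j<n$ and $y_n\le x_n-1/k$. Each such existence statement, together with $x_i\in C^b_{rs}$, defines a closed set, being a projection of a closed set along a compact space. So $E^{i,b}_{rs}$ is $G_\delta$, and $E^{i,b}$ is $\Sigma^0_3$. The complement of $E^{i,b}$ is the union of $\{x:x_i\notin\bigcup_{r,s}C^b_{rs}\}$, a $G_\delta$, and the countably many $F_\sigma$ sets $\{x:x_i\in C^b_{rs}\}\setminus E^{i,b}_{rs}$; so it is also $\Sigma^0_3$. Hence $E^{i,b}\in\Delta^0_3$ and $B\in\Sigma^0_3$. $\square$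

## 6. Finite certificates for the values of an $\mathcal F_A$-limit

Let $Y$ be separable metrizable, $D\subseteq Y$, $A\subseteq2^\omega$, and suppose that continuous $f_C:Y\to\mathbb R$ $(C\in\mathcal T)$ satisfy $\lim_{\mathcal F_A}f_C=1_D$. We extract from this a combinatorial structure on $Y$.

Letters $p,q$ denote finite partial functions from $2^\omega$ to $2=\{0,1\}$, identified with their graphs. They *conflict* at $e$ if $p(e)$ and $q(e)$ are both defined and different; they are *compatible* if they conflict nowhere. Put $[p]=\{C\in\mathcal T:p\subseteq1_C\}$, which is nonempty, and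
$$R^1=\{(y,p):f_C(y)\ge\tfrac23\ \forall C\in[p]\},\qquad R^0=\{(y,p):f_C(y)\le\tfrac13\ \forall C\in[p]\}.$$
We call $p$ with $(y,p)\in R^i$ a *certificate* for the value $i$ at $y$.

* (C1) If $(y,p)\in R^i$ and $p\subseteq p'$, then $(y,p')\in R^i$, since $[p']\subseteq[p]$.
* (C2) If $(y,p)\in R^1$ and $(y,q)\in R^0$, then $p,q$ conflict. Otherwise take $C\in[p\cup q]$; then $f_C(y)\ge\frac23$ and $f_C(y)\le\frac13$.
* (C3) For each $y$ there is $p\subseteq1_A$ with $(y,p)\in R^i$, $i=1_D(y)$. Indeed, if $i=1$, then $\{C:f_C(y)>\frac23\}\in\mathcal F_A$ contains some $U_E=[1_A|_E]$ with $E$ finite; take $p=1_A|_E$. The case $i=0$ is the same.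

For an example take $Y=2^\omega$, $D=A$, $f_C=1_C$. Then $(y,p)\in R^1$ iff $p(y)=1$: if $p$ does not contain $(y,1)$, then some $C\in[p\cup\{(y,0)\}]$ has $f_C(y)=0$. The certificates for $1$ at $y$ are those that mention $y$ itself with the value $1$. Note that a certificate need not be contained in $1_A$, so a point may have certificates for both values; only those inside $1_A$ tell the truth.

**Compact spaces of certificates.** Let $\Pi_l$ be the set of $p$ whose domain points have pairwise distinct restrictions to $l$. We identify it with the compact space $\prod_{s\in2^l}(\{*\}\sqcup N_s\times2)$: the coordinate $s$ records the point of $p$ extending $s$, if any. For instance, $\Pi_0$ consists of $\emptyset$ and all one-point functions. Elements of $\Pi_l$ have at most $2^l$ points, $\Pi_l\subseteq\Pi_{l+1}$, and every $p$ is in some $\Pi_l$. For fixed $C$ the set $\{p\in\Pi_l:p\subseteq1_C\}$ is clopen, because $C$ is clopen. So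
$$R^1\cap(Y\times\Pi_l)=\bigcap_C\{(y,p):p\not\subseteq1_C\text{ or }f_C(y)\ge\tfrac23\}$$
is closed, and likewise for $R^0$.

**Definition (tuples).** A *tuple* on $W\subseteq Y$ is a finite list $t=(e_j,\varepsilon_j)_{j<r}$ of continuous $e_j:W\to2^\omega$ and signs $\varepsilon_j\in2$ such that $t(y)=\{(e_j(y),\varepsilon_j):j<r\}$ is a partial function for each $y\in W$. For tuples, $t\supseteq a$ means $t(y)\supseteq a(y)$ for all $y$ in question. A finite partial function is a constant tuple.

For example, on $2^\omega$ let $e_0(y)=y$ and let $e_1(y)$ be $y$ with the first digit flipped. Then $((e_0,1),(e_1,0))$ is a tuple, because $e_0(y)\ne e_1(y)$ always. If $e_1(y)$ is $y$ with the first digit deleted, the list is not a tuple on $2^\omega$: at $y=000\ldots$ both values would be assigned to one point. Until Section 12 only constant tuples are needed.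

For a tuple $t$ on $W$ put
$$D^i_l(t)=\{y\in W:\exists p\in\Pi_l,\ p\supseteq t(y),\ (y,p)\in R^i\},\qquad D^i(t)=\bigcup_lD^i_l(t).\tag{3}$$
The set $D^i_l(t)$ is relatively closed in $W$. Indeed, $p\supseteq t(y)$ says that the coordinate $e_j(y)|_l$ of $p$ is $(e_j(y),\varepsilon_j)$ for each $j$; since $e_j(y)|_l$ is locally constant, this is a closed condition on $(y,p)\in W\times\Pi_l$, and we project along the compact space $\Pi_l$. The sets $D^i_l(t)$ increase with $l$. By (C1),
$$y\in D^i(t)\iff\text{some }p\text{ compatible with }t(y)\text{ has }(y,p)\in R^i,\tag{4}$$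
because if $p$ is compatible with $t(y)$, then $p\cup t(y)$ is a certificate as well, and it lies in some $\Pi_l$. If $W'\subseteq W$, then restricting $t$ to $W'$ replaces $D^i_l(t)$ by $D^i_l(t)\cap W'$.

## 7. One-point certificates on an interval, and two-valued maps that shrink to a point

Here is the simplest case, in which connectedness alone suffices. Let $Y=[0,1]$, let $D$ and $Y\setminus D$ be dense, and suppose that the certificates in (C3) could always be chosen with at most one point, i.e. in $\Pi_0$. The closed set $D^1_0(\emptyset)$ contains $D$, and $D^0_0(\emptyset)$ contains $Y\setminus D$, so both are all of $[0,1]$: every $y$ has certificates of both kinds in $\Pi_0$. By (C2) each certificate for $1$ at $y$ conflicts with each certificate for $0$ at $y$. So none is empty, and if $\{(e,\varepsilon)\}$ is one for $1$, then all those for $0$ in $\Pi_0$ are equal to $\{(e,1-\varepsilon)\}$, and then $\{(e,\varepsilon)\}$ is the only one for $1$. This defines a map $y\mapsto(e(y),\varepsilon(y))$ from $[0,1]$ to $2^\omega\times2$ with closed graph in a product with a compact space; hence it is continuous.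 As $[0,1]$ is connected and $2^\omega\times2$ is totally disconnected, it is a constant $(e,\varepsilon)$. A point of $D$ has a certificate for $1$ inside $1_A$, so $1_A(e)=\varepsilon$; a point of $Y\setminus D$ gives $1_A(e)=1-\varepsilon$. This is a contradiction.

So *connectedness forces the certificates to talk about one fixed point $e$ of $2^\omega$*, and then $A$ can have only one opinion. For certificates with several points, $y\mapsto\{\text{certificates in }\Pi_l\}$ is only a set-valued map with closed graph. One may still hope to choose, on smaller and smaller connected sets, more and more digits of a point $e$ used by certificates everywhere on the set. The following picture shows where this stops. Assign to $y\in[0,1]$ the set of its binary expansions in $2^\omega$. This has closed graph and at most two values at each point. The set of $y$ with an expansion beginning with $\sigma\in2^m$ is a closed interval of length $2^{-m}$, a nondegenerate continuum. But along every $e\in2^\omega$ the intersection of these intervals is a single point. At every finite level connectedness survives, and in the limit nothing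 is left.

What we need is a notion of largeness for compact sets that implies the existence of a nondegenerate continuum, survives subdivision, and survives decreasing intersections. In $[0,1]$ the first cut into $[0,\frac12]$ and $[\frac12,1]$ already loses the ability to separate $0$ from $1$ in a nontrivial way. In a strongly infinite-dimensional space there are infinitely many pairs $(A_i,B_i)$, and each cut may use up some of them. The point will be that *the number of kinds of cuts is bounded independently of the level $m$*, so that one infinite set of pairs survives at all levels simultaneously.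

## 8. Essential sets

**Lemma 7.** $[0,1]^\omega$ is strongly infinite-dimensional, via the pairs $A_i=\{x_i=0\}$, $B_i=\{x_i=1\}$.

*Proof.* First we treat $[0,1]^n$, $n\ge1$. Let $S_i$ $(i<n)$ separate $\{x_i=0\}$ from $\{x_i=1\}$, with complement $U_i\sqcup V_i$. Each $S_i$ is nonempty by connectedness. Put $F_i(x)=x_i+d(x,S_i)$ on $U_i$ and $F_i(x)=x_i-d(x,S_i)$ on $V_i\cup S_i$; this is continuous, since $d(x,S_i)=0$ on $S_i$. If $x\in U_i$, the segment in direction $i$ from $x$ to the face $\{x_i=1\}\subseteq V_i$ meets $S_i$, so $d(x,S_i)\le1-x_i$. Similarly $d(x,S_i)\le x_i$ on $V_i$. So $F=(F_i)_{i<n}$ maps $[0,1]^n$ continuously to itself. By Brouwer it has a fixed point, at which all $d(x,S_i)=0$, i.e. $x\in\bigcap_iS_i$.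

In $[0,1]^\omega$, restrict separators $S_0,\dots,S_{n-1}$ of the first $n$ pairs to $[0,1]^n\times\{0\}$; by the finite case they have a common point. By compactness any family $(S_i)_{i\in\omega}$ of separators has a common point. $\square$

Fix now a compact metrizable $T$ with pairs $(A_i,B_i)_{i\in\omega}$ witnessing strong infinite-dimensionality.

**Definition (essential and large sets).** For compact $L\subseteq T$ and $M\subseteq\omega$, call $L$ *$M$-essential* if $\bigcap_{i\in M}S_i\ne\emptyset$ whenever $S_i$ separates $A_i\cap L$ from $B_i\cap L$ in $L$ for each $i\in M$. (For $M=\emptyset$ this means $L\ne\emptyset$.) Call $L$ *large* if it is $M$-essential for some infinite $M$.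

In the Hilbert cube with its faces, the edge $L=[0,1]\times\{0\}\times\{0\}\times\cdots$ is $\{0\}$-essential, being an interval with its endpoints. It is not $\{0,1\}$-essential: $B_1\cap L=\emptyset$, so $\emptyset$ separates $A_1\cap L$ from $B_1\cap L$ in $L$. The face $\{x_0=0\}$ is not $\{0\}$-essential, but it is $(\omega\setminus\{0\})$-essential, being a Hilbert cube with its own faces. So it is large.

Some immediate facts. $T$ is $\omega$-essential. Essential sets are nonempty, since in $L=\emptyset$ all separators are empty. Separators restrict to closed subsets, so a compact superset of an $M$-essential set is $M$-essential. If $L$ is $M$-essential and $M_0\subseteq M$, then $L$ is $M_0$-essential, because disjoint closed sets in a metric space always have some separator, which we can use for the indices in $M\setminus M_0$.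

**(E0) Extension.** *Let $K\subseteq L$ be compact, $A,B\subseteq L$ disjoint closed, and let $S'$ separate $A\cap K$ from $B\cap K$ in $K$. Then some $S$ separates $A$ from $B$ in $L$ with $S\cap K\subseteq S'$.*

*Proof.* Let $K\setminus S'=U'\sqcup V'$ with $A\cap K\subseteq U'$, $B\cap K\subseteq V'$. Then $\overline{U'}\subseteq K$, and $\overline{U'}\cap V'=\emptyset$ because $V'$ is open in $K$. Hence $\overline{U'}\cap B\subseteq\overline{U'}\cap V'=\emptyset$. Also $A\cap V'\subseteq U'\cap V'=\emptyset$. So $\overline{A\cup U'}=A\cup\overline{U'}$ is disjoint from $B\cup V'$, and symmetrically $\overline{B\cup V'}$ is disjoint from $A\cup U'$. Put $P=A\cup U'$ and $Q=B\cup V'$. The sets $U=\{x\in L:d(x,P)<d(x,Q)\}$ and $V=\{x\in L:d(x,Q)<d(x,P)\}$ (with $d(x,\emptyset)=\infty$) are disjoint, open, and contain $P$ and $Q$ respectively. Let $S=L\setminus(U\cup V)$. Then $S\cap K\subseteq K\setminus(U'\cup V')=S'$. $\square$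

**(E1) Disjoint unions.** *If $C$ is $M$-essential, $M\ne\emptyset$, and $C$ is a finite disjoint union of closed sets, then one of them is $M$-essential.*

*Proof.* Otherwise choose in each piece separators $S_i$ $(i\in M)$ with empty intersection. For each $i$ the union of these over the pieces is a separator in $C$, because the pieces are clopen in $C$. Since the pieces are disjoint, the unions have empty intersection over $i\in M$, a contradiction. $\square$

**(E2) Sums.** *Let $L$ be $M$-essential, $M=M'\sqcup\bigsqcup_nM_n$ (countably many $n$), and let $L_n\subseteq L$ be closed and not $M_n$-essential. Then there is a compact $M'$-essential $L'\subseteq L\setminus\bigcup_nL_n$.*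

*Proof.* Choose separators $S^n_i$ $(i\in M_n)$ in $L_n$ with empty intersection; if $M_n=\emptyset$, then $L_n=\emptyset$ and nothing is needed. By (E0) extend them to separators $S_i$ in $L$ with $S_i\cap L_n\subseteq S^n_i$. Let $L'=L\cap\bigcap_{i\in\bigcup_nM_n}S_i$. It misses every $L_n$. Given separators $R_i$ $(i\in M')$ of $A_i\cap L'$ from $B_i\cap L'$ in $L'$, extend them to $\hat R_i$ in $L$ with $\hat R_i\cap L'\subseteq R_i$. As $L$ is $M$-essential,
$$\emptyset\ne L\cap\bigcap_{i\in M'}\hat R_i\cap\bigcap_{i\in\bigcup_nM_n}S_i\subseteq L'\cap\bigcap_{i\in M'}R_i.\qquad\square$$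

**(E3) Dichotomy.** *If $L$ is large and $L_n\subseteq L$ $(n\in\omega)$ are closed, then some $L_n$ is large or there is a large compact $L'\subseteq L\setminus\bigcup_nL_n$.*

*Proof.* Let $L$ be $M$-essential, $M$ infinite. Split $M$ into infinite sets $M',M_0,M_1,\dots$. If no $L_n$ is large, then $L_n$ is not $M_n$-essential, and (E2) applies. $\square$

**(E4) Decreasing intersections.** *If $L_0\supseteq L_1\supseteq\cdots$ are $M$-essential compact sets, then $\bigcap_mL_m$ is $M$-essential.*

*Proof.* For $M=\emptyset$ this is compactness. Otherwise suppose separators in $L_\infty=\bigcap_mL_m$ have empty intersection. Extend them by (E0) to separators $S_i$ in $L_0$; then $L_\infty\cap\bigcap_{i\in M}S_i=\emptyset$. By compactness $L_m\cap\bigcap_{i\in M}S_i=\emptyset$ for some $m$. But the $S_i\cap L_m$ are separators in $L_m$, a contradiction. $\square$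

**(E5) Continua.** *A large set $L$ contains a nondegenerate continuum.*

*Proof.* First, in a compact metrizable space the component of a point $x$ is the intersection $Q$ of all clopen sets containing $x$. Since $Q$ contains the component, it suffices that $Q$ is connected. Let $Q=F\sqcup G$ with $F,G$ closed and $x\in F$, and take disjoint open $O\supseteq F$, $O'\supseteq G$. By compactness some clopen $Z\ni x$ satisfies $Z\subseteq O\cup O'$. Then $Z\cap O=Z\setminus O'$ is clopen and contains $x$, so $Q\subseteq O$ and $G=\emptyset$.

Now let $L$ be $M$-essential, $M$ infinite, and $i\in M$. Suppose no component of $L$ meets both $A_i$ and $B_i$. Then by the first part and compactness each $x\in A_i\cap L$ lies in a clopen subset of $L$ disjoint from $B_i$. Finitely many of these cover $A_i\cap L$, so $\emptyset$ separates $A_i\cap L$ from $B_i\cap L$ in $L$. With arbitrary separators for the other indices in $M$ the intersection is empty, a contradiction. So some component meets the disjoint sets $A_i$ and $B_i$; it is a nondegenerate continuum. $\square$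

## 9. Hitting sets for the certificates at level $m$

We return to the setting of Section 6. Let $t$ be a tuple on $W$ with $W=D^1_l(t)\cap D^0_{l'}(t)$; topological notions are relative to $W$. Every $y\in W$ now has certificates of both kinds and of bounded size that extend $t(y)$:
$$P(y)=\{p\in\Pi_l:p\supseteq t(y),\ (y,p)\in R^1\},\qquad Q(y)=\{q\in\Pi_{l'}:q\supseteq t(y),\ (y,q)\in R^0\}$$
are nonempty and compact. Put $N=2^l$, $K=2^{l'}$. For $m\ge l$ and $p\in P(y)$ let
$$p^m=\{(e|_m,\varepsilon):(e,\varepsilon)\in p\setminus t(y)\}\subseteq2^m\times2,\qquad P^m(y)=\{p^m:p\in P(y)\}.$$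
So $P^m(y)$ is what we see of the new parts of the certificates when only $m$ digits of each point are visible. Restricting digits turns $P^{m+1}(y)$ into $P^m(y)$. These sets depend only on $y$, $t(y)$ and $l$, so we may pass to subsets of $W$ freely.

**(L1)** *Each $y$ has a neighborhood on which $P^m(y')\subseteq P^m(y)$.*

*Proof.* The graph of $P$ is closed in $W\times\Pi_l$. The map $(y,p)\mapsto p^m$ is locally constant on it. Indeed, the set of coordinates $e_j(y)|_l$ used by $t(y)$ is locally constant, $p\setminus t(y)$ is the part of $p$ in the other coordinates, and in each coordinate the first $m$ digits and the sign are locally constant. If (L1) failed at $y$, there would be $y_k\to y$ and $p_k\in P(y_k)$ with $p_k^m\notin P^m(y)$. A subsequence of $(p_k)$ converges to some $p\in\Pi_l$; as the graph is closed, $p\in P(y)$, and $p_k^m=p^m$ eventually along it, a contradiction. $\square$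

**(L2)** *Members of $P^m(y)$ are nonempty of size $\le N$, and some set of size $\le K$ meets them all.*

*Proof.* The size bound holds since $p\in\Pi_l$. Fix $q\in Q(y)$. By (C2) every $p\in P(y)$ conflicts with $q$ at some $e$, and $e\notin\operatorname{dom}t(y)$ because $p$ and $q$ both extend $t(y)$. So $(e,p(e))=(e,1-q(e))\in p\setminus t(y)$. Hence $p^m\ne\emptyset$, and $\{(e|_m,1-q(e)):e\in\operatorname{dom}q\setminus\operatorname{dom}t(y)\}$ meets every $p^m$. $\square$

**(L3)** *If $e\in2^\omega$, $\varepsilon\in2$ and $(e|_m,\varepsilon)\in\bigcup P^m(y)$ for all large $m$, then $e\notin\operatorname{dom}t(y)$ and some $p\in P(y)$ contains $(e,\varepsilon)$. So $y$ has a certificate for $1$ in $\Pi_l$ extending $t(y)\cup\{(e,\varepsilon)\}$.*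

*Proof.* Take $p_m\in P(y)$ and $(e_m,\varepsilon)\in p_m\setminus t(y)$ with $e_m|_m=e|_m$. The coordinate $e|_l$ of $p_m$ is $(e_m,\varepsilon)$, so a limit $p\in P(y)$ of a subsequence has $(e,\varepsilon)$ in that coordinate. A function in $\Pi_l$ has only one point extending $e|_l$; for $p_m\supseteq t(y)$ this point is $e_m$ and $(e_m,\varepsilon)\notin t(y)$. So no point of $\operatorname{dom}t(y)$ extends $e|_l$, and $e\notin\operatorname{dom}t(y)$. $\square$

**Definition (hitting sets).** A *hitting set* of $P^m(y)$ is a subset of $2^m\times2$ that meets all members of $P^m(y)$. Let $\tau_m(y)$ be the least size of a hitting set. If $\tau_m(y)=k$, let $H_m(y)$ be the set of hitting sets of size $k$.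

For the family $\{\{u,v\},\{v,w\}\}$ the least size is $1$, and the only least hitting set is $\{v\}$. For $\{\{u,v\},\{u',v'\}\}$ with four different elements the least size is $2$, and there are $2^2$ least hitting sets. By (L2), $1\le\tau_m(y)\le K$. A hitting set at $y$ is one at all nearby $y'$ by (L1), so $\{\tau_m\le k\}$ is open.

**(L4)** *If $\tau_m(y)=k$, then $1\le|H_m(y)|\le N^k$. If $w\in H_m(y)$ and $u\in w$, then $u\in\bigcup P^m(y)$.*

*Proof.* Fix an order on the possible members of $P^m(y)$. Given $w\in H_m(y)$, choose elements of $w$ one by one: at each step take the first member of $P^m(y)$ not yet hit by the chosen elements, and choose an element of $w$ in it. As long as fewer than $k$ elements are chosen, they do not form a hitting set, so such a member exists, and the chosen element is new. After $k$ steps all of $w$ is chosen. At each step there were at most $N$ choices, so there are at most $N^k$ possible $w$. For the second claim, $w\setminus\{u\}$ is not a hitting set, so some member is hit by $w$ but not by $w\setminus\{u\}$; it contains $u$. $\square$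

The bounds $K$ and $N^k$ do not depend on $m$; this is the uniformity announced in Section 7. Everything in this section holds symmetrically with the roles of $0$ and $1$ exchanged, since (C1) and (C2) are symmetric.

## 10. Splitting sets have indicators outside $\mathcal C_{\mathcal F_A}$

**Theorem 3.** Let $T$ be compact metrizable and strongly infinite-dimensional, $B'\subseteq T$ such that $B'$ and $T\setminus B'$ meet every nondegenerate continuum in $T$, and $A\subseteq2^\omega$ arbitrary. Then $1_{B'}\notin\mathcal C_{\mathcal F_A}(T)$.

Suppose otherwise. We use Section 6 with $Y=T$, $D=B'$, and constant tuples only, and Section 8 for $T$. Three lemmas are proved under this assumption. The first replaces the density argument of Section 7.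

**Lemma 8.** If $L$ is large, $a\subseteq1_A$ is finite and $i\in2$, then $L\cap D^i_l(a)$ is large for some $l$.

*Proof.* Otherwise (E3), applied to the closed sets $L\cap D^i_l(a)$, gives a large $L'\subseteq L\setminus D^i(a)$. By (E5) $L'$ contains a nondegenerate continuum, so there is $x\in L'$ with $1_{B'}(x)=i$. By (C3) there is $p\subseteq1_A$ with $(x,p)\in R^i$. As $p$ is compatible with $a$, (4) gives $x\in D^i(a)$, a contradiction. $\square$

The second lemma replaces the constancy of $e(y)$: on a large set where both values are certified, one new point $(e,\varepsilon)$ can be fixed.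

**Lemma 9.** If $L$ is large and $L\subseteq D^1_l(t)\cap D^0_{l'}(t)$, there are $e\notin\operatorname{dom}t$, $\varepsilon\in2$ and a large $L'\subseteq L$ with $L'\subseteq D^1_l(t\cup\{(e,\varepsilon)\})$.

*Proof.* Use Section 9 with $W=L$. Let $L$ be $M$-essential, $M$ infinite. Partition $M$ into infinite sets $M^{k,j,r}$ $(1\le k\le K,\ 1\le j\le N^K,\ 1\le r\le K)$, and let $M^{k,j}=\bigcup_rM^{k,j,r}$, $M^k=\bigcup_jM^{k,j}$. For $u\in2^m\times2$ let
$$K^m_u=\{x\in L:u\in\bigcup P^m(x)\},$$
which is closed by (L1). Steps 1–3 show that *for every $m\ge l$ some $K^m_u$ is $M^{k,j,r}$-essential for some $(k,j,r)$*. Fix $m$.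

**Step 1 (making $\tau_m$ constant).** We find $k$ and a compact $M^k$-essential $L^*\subseteq L$ on which $\tau_m=k$. Let $L_k=\{x\in L:\tau_m(x)\ge k\}$, a closed set; $L_1=L$ and $L_{K+1}=\emptyset$. Start with $L^{(K)}=L$. Given a compact $L^{(k)}\subseteq L\setminus L_{k+1}$ that is $\bigcup_{k'\le k}M^{k'}$-essential, stop if $L^{(k)}\cap L_k$ is $M^k$-essential. Otherwise (E2), with the single set $L^{(k)}\cap L_k$, gives a compact $\bigcup_{k'<k}M^{k'}$-essential $L^{(k-1)}\subseteq L^{(k)}\setminus L_k$. Since $L_1=L$, we stop at some $k\ge1$. Let $L^*=L^{(k)}\cap L_k$.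

**Step 2 (making a least hitting set constant).** We find a closed $C_\Theta\subseteq L^*$ that is $M^{k,j}$-essential for some $j\le N^k$ and on which some fixed $w$ is a least hitting set. For $w\subseteq2^m\times2$ with $|w|=k$ the set $O_w=\{x\in L^*:w\in H_m(x)\}$ is open in $L^*$ by (L1). By (L4) each point lies in at least one and at most $N^k$ of these finitely many sets. Let $(\varphi_w)$ be a partition of unity on $L^*$ with $\{\varphi_w>0\}\subseteq O_w$. For a nonempty set $\Theta$ of indices let
$$U_\Theta=\Big\{x\in L^*:\min_{w\in\Theta}\varphi_w(x)>\max_{w\notin\Theta}\varphi_w(x)\Big\}\qquad(\max\emptyset=0).$$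
Then $U_\Theta$ is open and contained in $O_w$ for each $w\in\Theta$. If $|\Theta|=|\Theta'|$ and $\Theta\ne\Theta'$, pick $w\in\Theta\setminus\Theta'$ and $w'\in\Theta'\setminus\Theta$; then $\varphi_w>\varphi_{w'}$ on $U_\Theta$ and $\varphi_{w'}>\varphi_w$ on $U_{\Theta'}$, so $U_\Theta\cap U_{\Theta'}=\emptyset$. The $U_\Theta$ with $|\Theta|\le N^k$ cover $L^*$: for $x\in L^*$ take $\Theta=\{w:\varphi_w(x)>0\}$. Shrink this finite cover to closed sets $C_\Theta\subseteq U_\Theta$ covering $L^*$, and for $1\le j\le N^k$ let $C_j=\bigcup_{|\Theta|=j}C_\Theta$, a *disjoint* finite union of closed sets.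

Some $C_j$ is $M^{k,j}$-essential. Otherwise apply (E2) to $L^*$, the sets $C_j$ with $M^{k,j}$ for $j\le N^k$, and $M'=\bigcup_{N^k<j\le N^K}M^{k,j}$; it gives an essential, hence nonempty, subset of $L^*\setminus\bigcup_jC_j=\emptyset$. By (E1) some $C_\Theta$ with $|\Theta|=j$ is $M^{k,j}$-essential. Pick $w\in\Theta$; then $C_\Theta\subseteq O_w$.

Sorting the pieces by $|\Theta|$ is what makes the number of uses of (E2) independent of $m$: there are many sets $\Theta$, but only $N^k$ sizes, and pieces of equal size are disjoint, so (E1) handles them for free.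

**Step 3 (one element of the hitting set).** We pass from $w$ to one of its elements. Let $w=\{u_1,\dots,u_k\}$. On $C_\Theta$ the set $w$ hits all members of $P^m(x)\ne\emptyset$, so $C_\Theta\subseteq\bigcup_{r\le k}K^m_{u_r}$. By (E2), with $M^{k,j,r}$ for $r\le k$ and $M'=\bigcup_{r>k}M^{k,j,r}$, some $C_\Theta\cap K^m_{u_r}$ is $M^{k,j,r}$-essential, because otherwise $C_\Theta\setminus\bigcup_{r\le k}K^m_{u_r}=\emptyset$ would contain a nonempty set. Hence its superset $K^m_{u_r}$ is $M^{k,j,r}$-essential.

**Step 4 (letting $m\to\infty$).** We fix all digits of $e$. There are finitely many triples $(k,j,r)$, so one set $M^*=M^{k,j,r}$ works for infinitely many $m$. Since $P^m(x)$ is obtained from $P^{m+1}(x)$ by restricting digits, $K^{m+1}_{(\sigma,\varepsilon)}\subseteq K^m_{(\sigma|_m,\varepsilon)}$. So $M^*$ works for all $m\ge l$, and the pairs $(\sigma,\varepsilon)$ with $M^*$-essential $K^m_{(\sigma,\varepsilon)}$ are closed under restriction. By König's lemma there are $e\in2^\omega$ and $\varepsilon\in2$ such that $K^m_{(e|_m,\varepsilon)}$ is $M^*$-essential for all $m\ge l$. By (E4), $L'=\bigcap_{m\ge l}K^m_{(e|_m,\varepsilon)}$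 is $M^*$-essential, so it is large. By (L3), applied at the points of $L'$, $e\notin\operatorname{dom}t$ and $L'\subseteq D^1_l(t\cup\{(e,\varepsilon)\})$. $\square$

By symmetry the lemma also holds with $0$ and $1$ exchanged.

**Lemma 10.** If $L$ is large and $a\subseteq1_A$ is finite, there are a finite partial function $t\supseteq a$ and a large $L'\subseteq L$ with $L'\cap D^0(t)=\emptyset$. Likewise there are $t\supseteq a$ and a large $L'\subseteq L$ with $L'\cap D^1(t)=\emptyset$.

*Proof.* The idea is to add points by Lemma 9 until there is no room for more. By Lemma 8 choose $l$ and a large $L_0\subseteq L\cap D^1_l(a)$, and put $t_0=a$. Suppose we have a large $L_r\subseteq D^1_l(t_r)$ with $|t_r|=|a|+r$. Apply (E3) to the sets $L_r\cap D^0_{l'}(t_r)$, $l'\in\omega$. Either there is a large $L'\subseteq L_r\setminus D^0(t_r)$, and we are done with $t=t_r$; or some $L_r\cap D^0_{l'}(t_r)$ is large. In the second case Lemma 9 gives $t_{r+1}=t_r\cup\{(e,\varepsilon)\}$ with $e\notin\operatorname{dom}t_r$ and a large $L_{r+1}\subseteq L_r\cap D^1_l(t_{r+1})$. Since $L_r\ne\emptyset$, some element of $\Pi_l$ extends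 $t_r$, so $|t_r|\le2^l$. So the second case occurs only finitely often. The other statement is symmetric. $\square$

The function $t$ need not be contained in $1_A$. What it says is: on $L'$, every certificate for $0$ conflicts with $t$.

**Proof of Theorem 3.**

**Step 1 (a decreasing sequence).** We iterate Lemma 10 and correct the values after each round. Let $L_0=T$, $a_0=\emptyset$. Given a large $L_j$ and a finite $a_j\subseteq1_A$, two applications of Lemma 10, both with $a=a_j$, give a large $L_{j+1}\subseteq L_j$ and $t^1_j,t^0_j\supseteq a_j$ with
$$L_{j+1}\cap D^0(t^1_j)=\emptyset=L_{j+1}\cap D^1(t^0_j).$$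
Put $a_{j+1}=1_A|_{\operatorname{dom}t^1_j\cup\operatorname{dom}t^0_j}$, which extends $a_j$.

**Step 2 (a point with no certificate).** We contradict (C3). By compactness pick $x\in\bigcap_jL_j$, and by (C3) a finite $p\subseteq1_A$ with $(x,p)\in R^i$, $i=1_{B'}(x)$. For every $j$ we have $x\notin D^i(t^{1-i}_j)$, so by (4) $p$ conflicts with $t^{1-i}_j$. The conflict is at a point of $\operatorname{dom}a_{j+1}$, but not of $\operatorname{dom}a_j$, since on $\operatorname{dom}a_j$ the function $t^{1-i}_j$ agrees with $a_j\subseteq1_A$, as does $p$ where it is defined. So the finite set $\operatorname{dom}p$ meets all of the pairwise disjoint sets $\operatorname{dom}a_{j+1}\setminus\operatorname{dom}a_j$, a contradiction. $\square$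

**Proof of Theorem 1.** By Lemma 7, $[0,1]^\omega$ is strongly infinite-dimensional. So Lemma 6 and Theorem 3 with $T=[0,1]^\omega$ give a $\Sigma^0_3$ set $B$ with $1_B\notin\mathcal C_{\mathcal F_A}([0,1]^\omega)$ for every $A\subseteq2^\omega$. If $A$ is Borel and not $\Delta^0_3$ (for example $\Pi^0_3$-complete), Lemma 1 says that $\mathcal F_A$ is a $\Sigma^1_1$ filter of rank $\xi\ge3$. Since $B\in\Sigma^0_3$, both $B$ and its complement are in $\Sigma^0_4\subseteq\Sigma^0_{1+\xi}$, so $1_B\in\mathcal B_3\subseteq\mathcal B_\xi([0,1]^\omega)$. The conjecture fails for $\mathcal F_A$ and $X=[0,1]^\omega$. $\square$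

**Other spaces.** *Let $X$ be Polish, $T\subseteq X$ compact and strongly infinite-dimensional, and $A$ Borel and not $\Delta^0_3$, and let $\xi\ge3$ be the rank of $\mathcal F_A$. Then $\mathcal C_{\mathcal F_A}(X)\ne\mathcal B_\xi(X)$.* To see this, embed $T$ in $[0,1]^\omega$ and let $B'=B\cap T$ with $B$ from Lemma 6. Then $B'$ and $T\setminus B'$ meet every nondegenerate continuum in $T$. Since $T$ is closed in $X$, $B'$ is $\Sigma^0_3$ in $X$, and $1_{B'}\in\mathcal B_3(X)\subseteq\mathcal B_\xi(X)$. If $1_{B'}\in\mathcal C_{\mathcal F_A}(X)$, restricting to $T$ contradicts Theorem 3.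

## 11. Ranks at most $2$: a game between $\mathcal B_1$ and $\mathcal B_2$

We prove Theorem 2(c). If $\xi=0$, then $\mathcal F$ is not free by Lemma 2, and the same lemma gives $\mathcal C_{\mathcal F}(X)=\mathcal B_0(X)$. If $\xi=1$, then $\mathcal F$ is free, and $\mathcal B_1(X)\subseteq\mathcal C_{\mathcal F}(X)\subseteq\mathcal B_1(X)$ by Lemma 2 and (a). For $\xi=2$ we use a dichotomy.

**Proposition 11.** Let $\mathcal F$ be a free $\Sigma^1_1$ filter. Then either $\mathcal C_{\mathcal F}(X)\subseteq\mathcal B_1(X)$ for all Polish $X$ (so the rank is $1$), or $\mathcal B_2(X)\subseteq\mathcal C_{\mathcal F}(X)$ for all Polish $X$.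

If $\mathcal F$ has rank $2$, it is free, and the first alternative fails at $X=2^\omega$. So the second holds, and with (a) it gives $\mathcal C_{\mathcal F}(X)=\mathcal B_2(X)$ for all Polish $X$. This proves (c), given the proposition.

*Proof of Proposition 11.* Let $\mathcal I=\{\omega\setminus Y:Y\in\mathcal F\}$. Let $E\subseteq\omega^\omega\times2^\omega$ be closed with $\mathcal F=\{Y:\exists z\,(z,Y)\in E\}$. Identify $\omega^\omega\times2^\omega$ with $\Lambda^\omega$, $\Lambda=\omega\times2$.

**Step 1 (the game).** We set up the game whose two outcomes give the two alternatives. At round $n$, player I plays $C_n\in\mathcal F$ and $v_n\in\Lambda$, and then player II plays a finite $\Phi_n\subseteq C_n$. Player I wins iff $v=(v_n)_n=(z,Y)$ satisfies $(z,Y)\in E$ and $Y\cap\bigcup_n\Phi_n=\emptyset$. So I builds, digit by digit, a member $Y$ of $\mathcal F$ with a witness $z$ for membership, and II tries to hit it. The winning condition for I is closed (with discrete moves), so the game is determined by the Gale–Stewart theorem. For the filter of cofinite sets, II wins by playing a single element of $C_n$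 larger than $n$: the union is infinite and meets every cofinite set.

**Step 2 (II has a winning strategy).** We show $\mathcal C_{\mathcal F}(X)\subseteq\mathcal B_1(X)$. Let $X$ be Polish with a complete metric and $f=\lim_{\mathcal F}f_n$ with $f_n$ continuous, and suppose $f\notin\mathcal B_1(X)$. By Baire's theorem (Kechris, 24.15) there is a nonempty closed $P$ such that $f|_P$ has no continuity point.

For rationals $a<b$ let $P_{a,b}$ be the set of $x\in P$ all of whose neighborhoods meet both $P\cap\{f\le a\}$ and $P\cap\{f\ge b\}$. These sets are closed. They cover $P$: at $x\in P$ there is $\epsilon>0$ such that either every neighborhood contains $y\in P$ with $f(y)\ge f(x)+\epsilon$, or every neighborhood contains $y\in P$ with $f(y)\le f(x)-\epsilon$. In the first case take $f(x)<a<b<f(x)+\epsilon$, in the second $f(x)-\epsilon<a<b<f(x)$; the point $x$ itself serves for the other inequality. By Baire's category theorem there are $a<b$ and an open $V$ with $\emptyset\ne V\cap P\subseteq P_{a,b}$. Fix $a<a'<b'<b$.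

Enumerate $\Lambda^{<\omega}\setminus\{\emptyset\}$ as $(s_j)_{j\in\omega}$ so that nonempty proper initial segments come earlier. We build two families $(p_s)$, $(q_s)$, $s\in\Lambda^{<\omega}$, of positions consistent with II's strategy. In $p_s$ and $q_s$ there are $|s|$ completed rounds, in which I's $\Lambda$-moves are the entries of $s$; if $s\subset s'$, then $p_{s'}$ extends $p_s$ and $q_{s'}$ extends $q_s$. Here $p_\emptyset=q_\emptyset$ is the initial position. We also build open sets $V=U_{-1}\supseteq U_0\supseteq\cdots$ meeting $P$.

At stage $j$ let $s_j=s^\frown\lambda$. Pick $x_j\in U_{j-1}\cap P$ with $f(x_j)\le a$. Extend $p_s$ by I's move $(\{n:f_n(x_j)<a'\},\lambda)$, which is legal since $f(x_j)<a'$, and by II's answer $\Phi_{s_j}$; the result is $p_{s_j}$. Let $U'\ni x_j$ be open with $\overline{U'}\subseteq U_{j-1}$ and $f_n<a'$ on $U'$ for the finitely many $n\in\Phi_{s_j}$. Then pick $y_j\in U'\cap P$ with $f(y_j)\ge b$. Extend $q_s$ by I's move $(\{n:f_n(y_j)>b'\},\lambda)$ and II's answer $\Psi_{s_j}$; the result is $q_{s_j}$. Let $U_j\ni y_j$ be open with $\overline{U_j}\subseteq U'$, diameter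 $\le2^{-j}$, and $f_n>b'$ on $U_j$ for $n\in\Psi_{s_j}$.

By completeness there is $x\in\bigcap_jU_j$. Let $\Phi=\bigcup_s\Phi_s$ and $\Psi=\bigcup_s\Psi_s$. Then $f_n(x)<a'$ for $n\in\Phi$ and $f_n(x)>b'$ for $n\in\Psi$. Moreover $\omega\setminus\Phi\notin\mathcal F$. Otherwise put $Y=\omega\setminus\Phi$, take $z$ with $(z,Y)\in E$, and let $v\in\Lambda^\omega$ correspond to $(z,Y)$. The run $\bigcup_kp_{v|_k}$ follows II's winning strategy, but $Y\cap\bigcup_{k\ge1}\Phi_{v|_k}=\emptyset$, so I wins it, a contradiction. Likewise $\omega\setminus\Psi\notin\mathcal F$. If $f(x)>a'$, then $\{n:f_n(x)>a'\}\in\mathcal F$ is disjoint from $\Phi$, which is impossible. So $f(x)\le a'$, and similarly $f(x)\ge b'$, a contradiction. Hence $\mathcal C_{\mathcal F}(X)\subseteq\mathcal B_1(X)$; with Lemma 2 the rank is $1$.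

**Step 3 (I has a winning strategy: a partition).** We extract from the strategy a partition of $\omega$ that makes $\mathcal F$ behave like the rank $2$ example of Section 2. Fix the strategy. Positions with I to move are determined by the finite sequence $s$ of II's finite sets, so there are countably many; let $C_s\in\mathcal F$ be the set played by I at $s$. List the $C_s$ as $(C^k)_{k\in\omega}$, with repetitions, and let
$$D_{-1}=\omega,\qquad D_k=\bigcap_{k'\le k}C^{k'}\setminus\{0,\dots,k\}\in\mathcal F,\qquad A_k=D_{k-1}\setminus D_k.$$
Since $\bigcap_kD_k=\emptyset$, the $A_k$ partition $\omega$, and $A_k\in\mathcal I$ because $A_k\cap D_k=\emptyset$.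

**Step 4 (sets meeting every $A_k$ in a finite set).** We show: *if $Z\cap A_k$ is finite for all $k$, then $Z\in\mathcal I$.* Each $C_s$ contains some $D_k$, so $Z\setminus C_s\subseteq\bigcup_{k'\le k}(Z\cap A_{k'})$ is finite. Consider two runs in which I follows the strategy. Let $\sigma_r,\rho_r$ be the positions before round $r$ in the first and second run ($\sigma_0=\rho_0=\emptyset$). We choose $m_0<m_1<\cdots$ inductively with
$$Z\setminus C_{\sigma_r}\subseteq m_{2r},\qquad Z\setminus C_{\rho_r}\subseteq m_{2r+1}.$$
In round $r$, II plays $Z\cap[m_{2r},m_{2r+1})\subseteq C_{\sigma_r}$ in the first run and $Z\cap[m_{2r+1},m_{2r+2})\subseteq C_{\rho_r}$ in the second. There is no circularity: $\sigma_{r+1}$ is known once $m_{2r+1}$ is chosen and is needed only for $m_{2r+2}$; $\rho_{r+1}$ is known once $m_{2r+2}$ is chosen and is needed only for $m_{2r+3}$. As I wins both runs, the union of II's moves in each run is disjoint from a member of $\mathcal F$, i.e. lies in $\mathcal I$. Together the two unions cover $Z\setminus m_0$, and $m_0$ is a finite set, in $\mathcal I$ by freeness. So $Z\in\mathcal I$.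

**Step 5 ($\mathcal B_2(X)\subseteq\mathcal C_{\mathcal F}(X)$).** We arrange a double limit along the partition. Let $f\in\mathcal B_2(X)$. By Lebesgue–Hausdorff–Banach, $f=\lim_kf_k$ and $f_k=\lim_jf_{k,j}$ with $f_{k,j}$ continuous. For $n$ the $j$-th element of $A_k$ put $h_n=f_{k,j}$. Let $x\in X$ and let $V\ni f(x)$ be open. There is $k_0$ with $f_k(x)\in V$ for $k\ge k_0$, and then $\{n\in A_k:h_n(x)\notin V\}$ is finite for all $k\ge k_0$. So $\{n:h_n(x)\notin V\}$ is contained in the union of $\bigcup_{k<k_0}A_k\in\mathcal I$ and a set that meets every $A_k$ in a finite set, which is in $\mathcal I$ by Step 4. Thus $f=\lim_{\mathcal F}h_n$. $\square$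

## 12. Filters of exact rank $\eta\ge3$

For (d) we choose $A$ so that $\mathcal F_A$ has rank exactly $\eta$. Lemma 1 bounds the rank from below. The upper bound is the following proposition, in which the argument of Section 10 is run with countable partitions in place of large sets.

**Proposition 12.** Let $\eta\ge2$ and $A\in\Delta^0_{1+\eta}(2^\omega)$. If $D\subseteq2^\omega$ and $1_D\in\mathcal C_{\mathcal F_A}(2^\omega)$, then $D\in\Delta^0_{1+\eta}$.

For the proof use Section 6 with $Y=2^\omega$, now with general tuples. Let $\Gamma=\Delta^0_{1+\eta}(Y)$. Since $1+\eta\ge3$, a relatively $G_\delta$ or relatively $F_\sigma$ subset of a set in $\Gamma$ is in $\Gamma$.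

The analog of Lemma 9 adds a new point to a tuple, depending continuously on $y$, after a countable subdivision.

**Lemma 13.** Let $t$ be a tuple on $W\subseteq Y$ with $W=D^1_l(t)\cap D^0_{l'}(t)$. Then $W$ is a countable union of relative $G_\delta$ sets $W'$, each with a continuous $e:W'\to2^\omega$ and $\varepsilon\in2$ such that for $y\in W'$: $e(y)\notin\operatorname{dom}t(y)$ and $y\in D^1_l(t\cup\{(e,\varepsilon)\})$.

*Proof.* Use Section 9. For $w\subseteq2^m\times2$ and $m'\le m$ write $w|_{m'}=\{(\sigma|_{m'},\varepsilon):(\sigma,\varepsilon)\in w\}$. If $w$ hits $P^{m+1}(y)$, then $w|_m$ hits $P^m(y)$. So $\tau_m\le\tau_{m+1}\le K$. We subdivide $W$ in four steps, each time into countably many relative $G_\delta$ pieces; a relative $G_\delta$ subset of a relative $G_\delta$ subset is again one. Statements in each step are relative to the piece reached before.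

**Step 1 (the size of the least hitting sets).** We make $\tau_m$ constant for large $m$. Fix $k$ and $m_0\ge l$ and restrict to $\{\tau_{m_0}\ge k\}\cap\bigcap_{m\ge l}\{\tau_m\le k\}$. This is a closed set intersected with countably many open sets, so it is $G_\delta$; these pieces cover $W$ (take $k=\lim_m\tau_m(y)$). Now $\tau_m=k$ for $m\ge m_0$. For $w\in H_{m+1}(y)$ the set $w|_m$ hits $P^m(y)$ and has at most $k$ elements, hence exactly $k$; so $w\mapsto w|_m$ maps $H_{m+1}(y)$ into $H_m(y)$. By (L1), $H_m(y)\subseteq H_m(y')$ for $y'$ near $y$. Put $c_m(y)=|H_m(y)|\in[1,N^k]$; then $\{c_m\ge c\}$ is open.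

**Step 2 (coherent sequences of hitting sets).** We make the number of least hitting sets stable enough to control infinite coherent sequences. Fix $c$ and $m_1\ge m_0$ and restrict to the set where $c_m\le c$ for all $m\ge m_1$ and $c_m=c$ for infinitely many $m$. The first condition is closed; given it, the second is $\bigcap_n\bigcup_{m\ge n}\{c_m\ge c\}$, a $G_\delta$. These pieces cover (take $c=\limsup_mc_m(y)$). Let $H(y)$ be the set of coherent sequences $(w_m)_{m\ge m_0}$ with $w_m\in H_m(y)$ and $w_{m+1}|_m=w_m$. By König's lemma $H(y)\ne\emptyset$. Also $|H(y)|\le c$, since $c+1$ distinct sequences would have distinct $m$-th terms for all large $m$. Let $H(y)|_m$ be the set of $m$-th terms of sequences in $H(y)$. We claim: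
$$\text{for each }y\text{ and }m\ge m_0:\quad H(y')|_m\subseteq H(y)|_m\ \text{ for }y'\text{ near }y.\tag{5}$$
The sets $\{w|_m:w\in H_{m'}(y)\}$ decrease as $m'$ grows, and by König's lemma their intersection is $H(y)|_m$. So we can choose $m'\ge m,m_1$ with $c_{m'}(y)=c$ and $\{w|_m:w\in H_{m'}(y)\}=H(y)|_m$. For $y'$ near $y$ we have $H_{m'}(y')\supseteq H_{m'}(y)$ and $c_{m'}(y')\le c$, so these sets are equal. Hence $H(y')|_m\subseteq\{w|_m:w\in H_{m'}(y')\}=H(y)|_m$.

By (5) the set $\{y:|H(y)|_m|\ge j\}$ is closed. Moreover $|H(y)|_m|$ is nondecreasing in $m$ and at most $c$.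

**Step 3 (local constancy).** We make $H(y)|_m$ locally constant. Fix $j$ and $m_2\ge m_0$ and restrict to the set where $|H(y)|_{m_2}|\ge j$ and $|H(y)|_m|\le j$ for all $m\ge m_0$. This is $G_\delta$, and these pieces cover (take $j=\max_m|H(y)|_m|$). Now for $m\ge m_2$ we have $|H(y)|_m|=j$, so (5) becomes equality: $H(y)|_m$ is locally constant.

**Step 4 (choosing the point).** We follow one element of one hitting set. Restrict to the clopen piece where $H(y)|_{m_2}$ is a given set. Fix $w$ in it and $u\in w$. For $m\ge m_2$ the restriction map $H(y)|_m\to H(y)|_{m_2}$ is a surjection between sets of size $j$, hence a bijection. So there is a unique $(w_m)\in H(y)$ with $w_{m_2}=w$, and for $m\ge m_2$ each $w_m$ is a locally constant function of $y$. The restriction maps $w_{m+1}\to w_m$ are surjections between sets of size $k$, hence bijections. So $u$ determines $u_m\in w_m$ $(m\ge m_2)$ with $u_{m_2}=u$ and $u_{m+1}$ restricting to $u_m$. We can write $u_m=(e(y)|_m,\varepsilon)$, where $\varepsilon$ is the sign of $u$, and $e$ is continuous because each $e(y)|_m$ is locally constant. By (L4), $u_m\in\bigcup P^m(y)$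 for all $m\ge m_2$, so (L3) gives $e(y)\notin\operatorname{dom}t(y)$ and $y\in D^1_l(t\cup\{(e,\varepsilon)\})$. $\square$

**Definition (true configurations and leaves).** $(W,a)$ is a *true configuration* if $W\in\Gamma$, $a$ is a tuple on $W$, and $a(y)\subseteq1_A$ for all $y\in W$. A set $W\in\Gamma$ is a *leaf* if $D\cap W\in\{\emptyset,W\}$.

For example, $(Y,\emptyset)$ is a true configuration, and so is $(A,((\mathrm{id},1)))$, since $\{(y,1)\}\subseteq1_A$ for $y\in A$. Every set in $\Gamma$ with at most one point is a leaf.

**Lemma 14.** If $(W,a)$ is a true configuration, then $W$ is a countable union of leaves and sets $W'\in\Gamma$ carrying tuples $t\supseteq a$ with $W'\cap D^0(t)=\emptyset$. The same holds with $D^1(t)$ in place of $D^0(t)$.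

*Proof.* This follows the pattern of Lemmas 8 and 10. The set $W\setminus D^1(a)$ is disjoint from $D$: if $y\in W\cap D$, then by (C3) some $p\subseteq1_A$ has $(y,p)\in R^1$; it is compatible with $a(y)\subseteq1_A$, so $y\in D^1(a)$ by (4). Since $D^1(a)$ is relatively $F_\sigma$, $W\setminus D^1(a)$ is in $\Gamma$ and is a leaf. The rest of $W$ is $\bigcup_l(W\cap D^1_l(a))$.

Fix $l$, let $W_0=W\cap D^1_l(a)\in\Gamma$ and $t_0=a$. Given $W_r\in\Gamma$ and a tuple $t_r$ on it with $W_r=D^1_l(t_r)$, split $W_r$ into the final piece $W_r\setminus D^0(t_r)$, with $t=t_r$, and the sets $W_r\cap D^0_{l'}(t_r)$, $l'\in\omega$. By Lemma 13 each of the latter is a countable union of sets $W_{r+1}\in\Gamma$ with tuples $t_{r+1}=t_r\cup\{(e,\varepsilon)\}$ such that $W_{r+1}=D^1_l(t_{r+1})$, computed on $W_{r+1}$. Each step adds a new point to $t_r(y)$, and $|t_r(y)|\le2^l$ because $t_r(y)$ is contained in an element of $\Pi_l$. So after at most $2^l$ steps only final pieces remain. The other version is symmetric. $\square$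

**Proof of Proposition 12.**

**Step 1 (a tree).** We iterate Lemma 14 and correct the values, as in the proof of Theorem 3. Build a countably branching tree of true configurations with root $(Y,\emptyset)$. Given a node $(W,a)$, apply Lemma 14 to it, and then the symmetric version to each non-leaf piece, with $a$ restricted to it. So $W$ is a countable union of leaves and sets $W''\in\Gamma$ with tuples $t^1,t^0\supseteq a$ and
$$W''\cap D^0(t^1)=\emptyset=W''\cap D^1(t^0).$$
Split $W''$ into finitely many sets $W'''$ according to the values of $1_A$ at the finitely many points of $t^1,t^0$, which are continuous functions of $y$. The preimage of $A$ under a continuous function on $W''$ is the intersection of $W''$ with a $\Sigma^0_{1+\eta}$ set and also with a $\Pi^0_{1+\eta}$ set. As $W''\in\Gamma$, the pieces are in $\Gamma$. On each piece $a'(y)=1_A|_{\operatorname{dom}t^1(y)\cup\operatorname{dom}t^0(y)}$ is given by a tuple: the points are the continuous functions occurring in $t^1,t^0$, the signs are constant on the piece, and if two points coincide at some $y$, they have the same sign, the value of $1_A$ there.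 It extends $a$, because $a(y)\subseteq1_A$. The $(W''',a')$ are the children of $(W,a)$.

**Step 2 (every point ends in a leaf).** We bound the depth of the nodes containing a given $y$. By (C3) let $p\subseteq1_A$ with $(y,p)\in R^i$, $i=1_D(y)$. If $y$ lies in a child $(W''',a')$ of $(W,a)$, then $y\notin D^i(t^{1-i})$, so by (4) $p$ conflicts with $t^{1-i}(y)$. The conflict is at a point of $\operatorname{dom}a'(y)$ outside $\operatorname{dom}a(y)$, since on $\operatorname{dom}a(y)$ the function $t^{1-i}(y)$ agrees with $1_A$. Hence
$$|\operatorname{dom}p\cap\operatorname{dom}a'(y)|>|\operatorname{dom}p\cap\operatorname{dom}a(y)|.$$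
So $y$ lies in no node of depth $>|p|$. Take a node of maximal depth containing $y$; as $y$ lies in none of its children, it lies in one of its leaves.

**Step 3 (conclusion).** We read off the complexity of $D$. The tree is countable, so $Y$ is the union of countably many leaves, which are sets in $\Gamma=\Delta^0_{1+\eta}$ on which $1_D$ is constant. So $D$ and $Y\setminus D$ are both countable unions of sets in $\Gamma$, hence $\Sigma^0_{1+\eta}$. $\square$

As an example, let $A$ be the set of eventually zero sequences from Section 1. It is $\Sigma^0_2$ and not $\Delta^0_2$, so the rank of $\mathcal F_A$ is at least $2$ by Lemma 1. It is at most $2$: otherwise, for $D\in\Sigma^0_3\setminus\Pi^0_3$, we would have $1_D\in\mathcal B_3(2^\omega)\subseteq\mathcal C_{\mathcal F_A}(2^\omega)$, against Proposition 12 with $\eta=2$. So by (c) the limits along this filter are exactly the functions in $\mathcal B_2(X)$ on every Polish $X$, including $[0,1]$ and $[0,1]^\omega$.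

**Proof of Theorem 2(d).** Let $3\le\eta<\omega_1$.

**Step 1 (choice of $A$).** We choose $A\in\Delta^0_{1+\eta}(2^\omega)\setminus\bigcup_{\zeta<\eta}\Delta^0_{1+\zeta}(2^\omega)$. If $\eta=\zeta+1$, take a $\Sigma^0_{1+\zeta}$ set that is not $\Pi^0_{1+\zeta}$. If $\eta$ is a limit, let $\zeta_n\nearrow\eta$ and let $A$ be the union of copies, in the sets $N_{0^n1}$, of sets $A_n\in\Sigma^0_{1+\zeta_n}\setminus\Pi^0_{1+\zeta_n}$. Then $A$ is a countable union of sets of lower classes, and so is its complement, which consists of copies of the complements of the $A_n$ and the point $000\ldots$. So $A\in\Delta^0_{1+\eta}$. If $A\in\Delta^0_{1+\zeta}$ with $\zeta<\eta$, choose $n$ with $\zeta_n\ge\zeta$; then $A_n\in\Delta^0_{1+\zeta}\subseteq\Pi^0_{1+\zeta_n}$, a contradiction.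

**Step 2 (the rank is $\eta$).** We compute the rank $\xi$ of $\mathcal F_A$. By Lemma 1, $\mathcal F_A$ is $\Sigma^1_1$ and $A\in\Delta^0_{1+\xi}$, so $\xi\ge\eta$ by the choice of $A$. Suppose $\xi>\eta$. Take $D\subseteq2^\omega$ in $\Sigma^0_{1+\eta}\setminus\Pi^0_{1+\eta}$. Then $1_D\in\mathcal B_{\eta+1}(2^\omega)\subseteq\mathcal B_\xi(2^\omega)=\mathcal C_{\mathcal F_A}(2^\omega)$, so $D\in\Delta^0_{1+\eta}$ by Proposition 12, a contradiction. So $\xi=\eta$.

**Step 3 (strict inclusion).** We apply Section 10. Since $2<\eta$, $A\notin\Delta^0_3$. Let $X$ be Polish and contain a strongly infinite-dimensional compact set. By (a), $\mathcal C_{\mathcal F_A}(X)\subseteq\mathcal B_\eta(X)$, and by the statement on other spaces at the end of Section 10 the two classes differ. So $\mathcal C_{\mathcal F_A}(X)\subsetneq\mathcal B_\eta(X)$. $\square$
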